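# Gluing primitive ideal spaces of nuclear $C^*$-algebras

## 1. The gluing theorem and its vocabulary

Throughout, all topological spaces are second countable, all $C^*$-algebras are separable (except for auxiliary ones, such as algebras of operators and the test algebras in a nuclearity argument), and ideals are closed and two-sided. A $C^*$-algebra is called amenable if it is nuclear.

**Theorem 1 (Main Theorem).** Suppose that $X$ is a locally compact sober space, and that there is an open subset $U\subset X$ such that $U$ and $X\setminus U$ are homeomorphic to primitive ideal spaces of amenable $C^*$-algebras. Then $X$ is homeomorphic to the primitive ideal space of an amenable $C^*$-algebra.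

The statement was posed as a conjecture, to be proved or disproved; it is true. We now unpack the words.

**Definition (sober).** A nonempty closed set is irreducible if it is not the union of two proper closed subsets. A space is sober if every nonempty irreducible closed subset is the closure of exactly one point. In particular sober spaces are $T_0$.

Hausdorff spaces are sober, because their irreducible closed sets are single points. The set $\mathbb N$ with the cofinite topology is not sober: the whole space is irreducible, but points are closed.

**Definition (locally compact, l.c.).** A space is l.c. if for every $x\in V$ with $V$ open there is a compact $K$ with $x\in\operatorname{int}K\subset K\subset V$. Compact sets need not be closed.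

Three consequences will be used all the time. If $L\subset V$ with $L$ compact and $V$ open, then finitely many sets $\operatorname{int}K$ cover $L$, so there is a compact $K$ with $L\subset\operatorname{int}K\subset K\subset V$. Every open $V$ is covered by the interiors of countably many compact subsets of $V$ (Lindelöf), and so is $\sigma$-compact. Open subspaces and closed subspaces of l.c. spaces are l.c. Also, a closed subset of a compact set is compact, although a compact set may fail to be closed.

**Definition (primitive ideal space).** $\mathrm{Prim}(A)$ is the set of kernels of irreducible representations of $A$. Its open sets are the sets $\hat J=\{p: J\not\subset p\}$, with $J$ an ideal of $A$.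

These are the textbook facts that we use.

* (P1) $J\mapsto\hat J$ is an isomorphism of lattices from the ideals of $A$ onto the open sets of $\mathrm{Prim}(A)$, and $J=\bigcap\{p:p\supset J\}$. Moreover $\mathrm{Prim}(J)\cong\hat J$ and $\mathrm{Prim}(A/J)\cong\mathrm{Prim}(A)\setminus\hat J$.
* (P2) For separable $A$, $\mathrm{Prim}(A)$ is sober, l.c. and second countable.
* (P3) For $c\in A$ let $\|c+y\|$ be the norm of the image of $c$ in $A/y$. The function $y\mapsto\|c+y\|$ is lower semicontinuous on $\mathrm{Prim}(A)$, and $\{y:\|c+y\|\ge\alpha\}$ is compact for $\alpha>0$. For an ideal $J$, $\|c+J\|=\sup_{y\supset J}\|c+y\|$ (with $\sup\emptyset=0$).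
* (P4) In a separable $C^*$-algebra, prime ideals are primitive.
* (P5) For separable nuclear $A,B$, $(p,q)\mapsto p\otimes B+A\otimes q$ is a homeomorphism $\mathrm{Prim}(A)\times\mathrm{Prim}(B)\cong\mathrm{Prim}(A\otimes B)$ (Blackadar, *Operator Algebras*, IV.3.4).
* (P6) Ideals, quotients, extensions, inductive limits, hereditary subalgebras and tensor products of nuclear algebras are nuclear.

Call a space **amenable** if it is homeomorphic to $\mathrm{Prim}(A)$ for a separable nuclear $A$; the case $A=0$, $X=\emptyset$ is allowed.

**Definition (specialization order).** In any space write $x\le y$ if $x\in\overline{\{y\}}$, that is, if every open set containing $x$ contains $y$. Put $\uparrow S=\{y:\exists x\in S,\ x\le y\}$.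

So open sets are up-sets: $\uparrow V=V$. Continuous maps preserve $\le$. The order of a subspace $Y$ is the restricted one, so $\uparrow_YS=Y\cap\uparrow_XS$ for $S\subset Y$. In a Hausdorff space the order is trivial. In $\mathrm{Prim}(A)$ we have $p\le q$ if and only if $p\supset q$. We write $\mathcal O(X)$ for the lattice of open sets.

Finally, a sober space is determined by $\mathcal O(X)$. Call $V\ne X$ prime if $V_1\cap V_2\subset V$ implies $V_1\subset V$ or $V_2\subset V$; this says that $X\setminus V$ is irreducible. In a sober space $x\mapsto X\setminus\overline{\{x\}}$ is a bijection onto the prime elements, and $x\in V$ if and only if $V\not\subset X\setminus\overline{\{x\}}$. So points and topology can be read off from the lattice.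

## 2. One open piece, one closed point, several spaces

The smallest interesting case is the Sierpiński space $X=\{u,f\}$ with open sets $\emptyset,\{u\},X$. Here $f\le u$, $U=\{u\}$, $X\setminus U=\{f\}$, and both pieces are $\mathrm{Prim}(\mathbb C)$. The compact operators with a unit adjoined, $\mathcal K+\mathbb C1$ on $\ell^2$, have primitive ideals $0$ (the point $u$) and $\mathcal K$ (the point $f$). So $X=\mathrm{Prim}(\mathcal K+\mathbb C1)$.

Now let $U=(0,1]$ and let $X\setminus U=\{f\}$ be one point. These pieces fit together in several ways, for instance: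

* $X_1=(0,1]\sqcup\{f\}$, which is $\mathrm{Prim}(C_0((0,1])\oplus\mathbb C)$;
* $X_2=[0,1]$ with $f=0$, which is $\mathrm{Prim}(C([0,1]))$;
* $X_3=(0,1]\cup\{f\}$, whose open sets are the open subsets of $(0,1]$ and $X_3$ itself.

In $X_3$ we have $f\le x$ for all $x$. The irreducible closed sets are $\{f\}=\overline{\{f\}}$ and $\{x,f\}=\overline{\{x\}}$, so $X_3$ is sober; it is l.c. because $X_3$ itself is a compact neighbourhood of $f$. It is the primitive ideal space of $B^\sim=B+\mathbb C1$ with $B=C_0((0,1])\otimes\mathcal K$. Indeed the irreducible representation $b+\lambda\mapsto b(x)+\lambda$ has kernel $\{b\in B:b(x)=0\}$, since a nonzero scalar is not compact. These kernels all lie in $B$, and $B$ is the point $f$.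

The first approach one would try is this. Take $J$ and $B$ with $\mathrm{Prim}(J)\cong U$ and $\mathrm{Prim}(B)\cong X\setminus U$, and look for an extension $0\to J\to A\to B\to0$ with $\mathrm{Prim}(A)\cong X$. By (P6) such an $A$ is nuclear. But for given $J$ and $B$ there may be none. Take $J=C_0((0,1])$, $B=\mathbb C$ and $X=X_3$. An irreducible representation of an extension $A$ either vanishes on $J$, and then it is one-dimensional, or it restricts to an irreducible representation of $J$ on the same space, and is again one-dimensional. So $A$ is commutative and $\mathrm{Prim}(A)$ is Hausdorff, while $X_3$ is not. The pieces $J$ and $B$ carry no information on how $U$ sits against $X\setminus U$. That information is in the topology of $X$ only, and one would have to turn it into a homomorphism from $B$ to the corona of a suitably enlarged $J$.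

We avoid this. We first express amenability of a space by purely topological data, then glue the data, and only then return to algebras.

## 3. Resolutions

**Definition 2.** A *resolution* of a space $X$ is a continuous map $\pi:P\to X$, where $P$ is a locally compact Hausdorff second countable space, such that

* (R1) $\uparrow\pi(W)$ is open in $X$ for every open $W\subset P$;
* (R2) if $V,V'\in\mathcal O(X)$ and $V\not\subset V'$, then $\pi(P)\cap(V\setminus V')\ne\emptyset$.

Condition (R2) says that $\pi^{-1}(V)\subset\pi^{-1}(V')$ if and only if $V\subset V'$. Condition (R1) is a weak form of openness: the image need not be open, but what lies above it must be.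

Some examples. If $X$ is l.c. and Hausdorff, the identity is a resolution. For the Sierpiński space, the two-point discrete space mapping bijectively is a resolution, since $\uparrow\{f\}=X$ and $\uparrow\{u\}=\{u\}$ are open. So is $\mathbb N\cup\{\infty\}\to X$, $n\mapsto u$, $\infty\mapsto f$. Third, let $X_0$ be $(0,1]$ with the open sets $(a,1]$, $a\in[0,1]$. Its order is the usual order of numbers, and its closed sets are $(0,a]=\overline{\{a\}}$ and $\emptyset$, so it is sober. Let $P=(0,1]$ with the usual topology and let $\pi$ be the identity map. For $W\neq\emptyset$ open we have $\uparrow W=(\inf W,1]$, because $\inf W\notin W$; this gives (R1), and (R2) holds as $\pi$ is onto. The restriction to $(0,1)$ is still a resolution: the sets $V\setminus V'$ are the intervals $(a,b]$ with $a<b$, and each meets $(0,1)$. So a resolution need not be surjective.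

**Lemma 3.** If $\pi:P\to X$ is a resolution, then $\uparrow\pi(\pi^{-1}(V))=V$ for every open $V\subset X$.

*Proof.* Put $V^\circ=\uparrow\pi(\pi^{-1}(V))$. It is open by (R1), and $V^\circ\subset\uparrow V=V$. If $\pi(p)\in V$, then $\pi(p)\in V^\circ$, so $\pi(P)$ does not meet $V\setminus V^\circ$. By (R2), $V\subset V^\circ$. $\square$

The proof of Theorem 1 is split into two theorems.

**Theorem A.** A sober space $X$ is amenable if and only if it has a resolution.

**Theorem B.** Let $X$ be l.c., $U\subset X$ open and $F=X\setminus U$. If $U$ and $F$ have resolutions, so does $X$.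

*Proof of Theorem 1 from Theorems A and B.* The spaces $U$ and $X\setminus U$ are amenable, hence sober by (P2), so they have resolutions by Theorem A. By Theorem B, $X$ has a resolution. As $X$ is sober, Theorem A shows that $X$ is amenable. $\blacksquare$

Local compactness of $X$ enters through Theorem B, sobriety only through Theorem A. We prove Theorem B in Sections 4–6 and Theorem A in Sections 7–10.

## 4. Gluing $(0,1]$ to $0$: compactness against openness

Let $\pi_P:P\to U$ and $\pi_Q:Q\to F$ be resolutions. The obvious candidate is $P\sqcup Q\to X$. It is continuous and satisfies (R2). For the Sierpiński space, and for $X_1$ and $X_3$ of Section 2, it also satisfies (R1). For $X_2=[0,1]$, with $P=(0,1]$, $Q=\{0\}$ and inclusions, it does not: $Q$ is open in $P\sqcup Q$, but $\uparrow\pi(Q)=\{0\}$ is not open. In general $\uparrow\pi_Q(W)$ is missing the points of $U$ that are close to $\pi_Q(W)$ without lying above it.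

So copies of parts of $P$ must accumulate at $Q$. For $[0,1]$, put $D_n=(\frac1{n+3},\frac1{n+1})$. Its closure is a compact subset of $(0,\frac1n)$, and $\bigcup_{n\ge N}D_n=(0,\frac1{N+1})$. Let the pieces $D_n$ converge to one point $\infty$ lying over $0$: take $\{\infty\}\sqcup\bigsqcup_nD_n$, with the $D_n$ open and the sets $\{\infty\}\cup\bigsqcup_{n\ge N}D_n$ as neighbourhoods of $\infty$. Now (R1) holds at $\infty$. But local compactness fails. A compact neighbourhood of $\infty$ would contain some $D_n$, which is open and closed, so $D_n$ would be compact. If we use the compact intervals $\overline{D_n}$ instead, the new space is locally compact, but (R1) fails: $\overline{D_n}$ is open in it, and $\uparrow\overline{D_n}=\overline{D_n}$ is not open in $[0,1]$. So each piece should be compact and should map openly at the same time, and an interval like $\overline{D_n}$ does not do this.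

The way out is an extra coordinate $t\in(0,1]$, which we call the height. Choose a continuous $e_n:P\to[0,1]$ with $e_n=1$ on $D_n$ and compact support in $(0,\frac1n)$, and put
$$L_n=\{(p,t)\in P\times(0,1]:t\le e_n(p)\}.$$
The part $\{t\ge\varepsilon\}$ of $L_n$ is compact. The projection $L_n\to P$ is open: when $p$ moves to a place where the bump is lower, one lowers $t$ a little, and since $t>0$ there is room. And over every point of $D_n$ all heights $t\in(0,1]$ are present. Let the $L_n$ accumulate at $Q\times(0,1]$, with heights respected. The compact neighbourhoods are cut out by conditions $t\ge\varepsilon$, and (R1) is tested at a fixed height, where the slice of $L_n$ contains $D_n$.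

In general two more things must be arranged. The base $Q$ is a whole space, so there are pieces $L_{n,i}$ attached near points $q_{n,i}\in Q$ which become dense as $n\to\infty$. And the analogue of $\bigcup_{n\ge N}D_n\supset(0,\frac1{N+1})$ must be found in an arbitrary l.c. space. This is the subject of the next section.

## 5. Catching points before they leave

From here to the end of Section 6, the hypotheses of Theorem B are in force, $\pi_P:P\to U$ and $\pi_Q:Q\to F$ are resolutions, and $O_1,O_2,\dots$ is a base of $X$.

**Step 1: attaching points.** This step chooses, for each level $n$, a net of points $q_{n,i}$ in $Q$, and open sets $V_{n,i}\subset X$ that say where the piece attached to $q_{n,i}$ is allowed to live.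

Choose a compatible metric $d$ on $Q$ for which closed bounded sets are compact: for instance $d(x,y)=d_0(x,y)+|h(x)-h(y)|$ with $d_0$ a compatible metric and $h:Q\to[0,\infty)$ continuous and proper (a bounded set lies in some compact $h^{-1}([0,c])$). Let $B(q,\varepsilon)$ be the open balls and put $d(q,\emptyset)=\infty$. For $q\in Q$ and $n\ge1$ let
$$V_n(q)=\bigcap\{O_m:m\le n,\ \pi_Q(q)\in O_m\}\qquad(\text{empty intersection}=X),$$
an open set containing $\pi_Q(q)$. The sets $\pi_Q^{-1}(V_n(q))\cap B(q,\frac1n)$, $q\in Q$, cover $Q$. As $Q$ is paracompact, this cover has a locally finite open refinement $(W_{n,i})_{i\in I_n}$ covering $Q$ with nonempty members; it is countable, since each compact set meets only finitely many members and $Q$ is $\sigma$-compact. Choose $q_{n,i}$ with $W_{n,i}\subset\pi_Q^{-1}(V_n(q_{n,i}))\cap B(q_{n,i},\frac1n)$ and put $V_{n,i}=V_n(q_{n,i})$. Then: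

* (a) for each $n$ the sets $W_{n,i}$ cover $Q$, $W_{n,i}\subset B(q_{n,i},\frac1n)$, and $\pi_Q(W_{n,i})\subset V_{n,i}$;
* (b) for compact $C\subset Q$ and each $n$, the set $\{i:q_{n,i}\in C\}$ is finite: such a $W_{n,i}$ is nonempty and lies in the closed $\frac1n$-neighbourhood of $C$, which is compact, and the family is locally finite;
* (c) if $n\ge m$ and $\pi_Q(q_{n,i})\in O_m$, then $V_{n,i}\subset O_m$.

For open $W\subset Q$ put $A_n(W)=\bigcup\{V_{n,i}:q_{n,i}\in W\}$. This is the region available at level $n$ to pieces attached at points of $W$.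

**Lemma 4 (Covering Lemma).** There are open sets $D_{n,i}\subset X$, each contained in a compact subset of $V_{n,i}\cap U$, such that for all $q\in Q$, all open $W\subset Q$ with $q\in W$, and all $N$ there is an open $G\subset X$ with $\pi_Q(q)\in G$ and
$$G\cap U\subset\bigcup\{D_{n,i}:n\ge N,\ q_{n,i}\in W\}.$$

What makes this delicate: $D_{n,i}$ must be relatively compact in $V_{n,i}\cap U$, and as $n$ grows the regions $A_n(W)$ may lose points of $U$. A point that has left $A_n(W)$ can perhaps not be covered later. So before we go from level $n$ to level $n+1$ we must cover those points that are about to leave. The proof works because, inside a compact set $K$ with $K\cap F\subset A_{n+1}(W)$, the leaving points lie in $K\setminus A_{n+1}(W)$, which is compact and avoids $F$. Points that never leave are taken care of by an exhaustion.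

*Proof of Lemma 4.*

**Step 2: the compact sets to be served.** This step reduces the lemma to countably many requirements, each of which concerns one compact set $K_l$ and one open set $W_l\subset Q$.

Let $\mathcal W$ be a countable base of $Q$ consisting of relatively compact open sets. For $W\in\mathcal W$ and $N\ge1$ let $W'_N=\{q'\in W:d(q',Q\setminus W)>\frac1N\}$, an open set. Let $n\ge N$ and $q'\in W'_N$. By (a) there is $i$ with $q'\in W_{n,i}$, and $d(q',q_{n,i})<\frac1n\le\frac1N$, so $q_{n,i}\in W$; also $\pi_Q(q')\in V_{n,i}$. Hence $\pi_Q(W'_N)\subset A_n(W)$, and since $A_n(W)$ is an up-set, $\uparrow\pi_Q(W'_N)\subset A_n(W)$. By (R1) for $\pi_Q$, $\uparrow_F\pi_Q(W'_N)$ is open in $F$. Choose $G_{W,N}$ open in $X$ with $G_{W,N}\cap F=\uparrow_F\pi_Q(W'_N)$. Thus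
$$G_{W,N}\cap F\subset A_n(W)\qquad(n\ge N).\tag{1}$$

Let $K_{W,N,k}$, $k\in\mathbb N$, be compact subsets of $G_{W,N}$ whose interiors cover $G_{W,N}$. Enumerate all triples $(W,N,k)$ as $t_1,t_2,\dots$ (with repetitions if necessary), write $t_l=(W_l,N_l,k_l)$, and put $M_l=\max(l,N_l)$. The set $K_{t_l}\cap F$ is compact, and by (1) it lies in the open set $G_{W_l,N_l}\cap A_{M_l}(W_l)$. As $X$ is l.c., there is a compact $K_l$ with
$$K_{t_l}\cap F\subset\operatorname{int}K_l,\qquad K_l\subset G_{W_l,N_l}\cap A_{M_l}(W_l).$$
With (1) this gives
$$K_l\subset A_{M_l}(W_l),\qquad K_l\cap F\subset A_n(W_l)\ \text{ for all } n\ge N_l,\tag{2}$$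
$$\text{for each }(W,N),\ \text{the sets }\operatorname{int}K_l\text{ with }(W_l,N_l)=(W,N)\text{ cover }G_{W,N}\cap F.\tag{3}$$

**Step 3: the induction.** This step chooses the $D_{n,i}$ level by level, so that $U\cap\operatorname{int}K_l$ is covered by those $D_{n,i}$ with $n\ge M_l$ and $q_{n,i}\in W_l$.

The open set $U\cap\operatorname{int}K_l$ is $\sigma$-compact; fix compact sets $C^l_1,C^l_2,\dots$ with union $U\cap\operatorname{int}K_l$. For each $(n,i)$ fix increasing open sets $D^{(1)}_{n,i}\subset D^{(2)}_{n,i}\subset\cdots$ with union $V_{n,i}\cap U$, each contained in a compact subset of $V_{n,i}\cap U$ (finite unions of interiors from a countable compact cover). We will put $D_{n,i}=D^{(k)}_{n,i}$ for some $k$ depending on $n$. Write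
$$D_m(W)=\bigcup\{D_{m,i}:q_{m,i}\in W\},\qquad B_{l,n}=\bigcup_{M_l\le m<n}D_m(W_l).$$
The inductive hypothesis at stage $n$, before level $n$ is chosen, is
$$K_l\cap U\subset A_n(W_l)\cup B_{l,n}\qquad\text{for all }l\text{ with }M_l\le n.\tag{4}$$
In words: every point of $K_l\cap U$ is still available or already covered. For $l$ with $M_l=n$ this holds by (2), whatever was chosen before. In particular it holds at stage $1$.

Assume (4) at stage $n$. There are only finitely many $l$ with $M_l\le n$, since $M_l\ge l$. For each of them let
$$Z_l=(K_l\setminus A_{n+1}(W_l))\cup C^l_1\cup\dots\cup C^l_n .$$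
$Z_l$ is compact. By (2), $K_l\cap F\subset A_{n+1}(W_l)$, so $Z_l\subset K_l\cap U$. By (4),
$$Z_l\subset B_{l,n}\cup\bigcup\{V_{n,i}\cap U:q_{n,i}\in W_l\},$$
and only finitely many $i$ occur here, by (b) applied to the compact set $\overline{W_l}$. The right side is the increasing union over $k$ of the open sets $B_{l,n}\cup\bigcup\{D^{(k)}_{n,i}:q_{n,i}\in W_l\}$. So for all large $k$ the compact set $Z_l$ lies in the $k$-th one. Pick one $k$ that works for all these $l$, and set $D_{n,i}=D^{(k)}_{n,i}$ for all $i\in I_n$. Then $Z_l\subset B_{l,n+1}$, whence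
$$K_l\cap U\subset A_{n+1}(W_l)\cup Z_l\subset A_{n+1}(W_l)\cup B_{l,n+1}.$$
This is (4) at stage $n+1$ for the $l$ with $M_l\le n$; for $M_l=n+1$ it holds by (2). The induction goes on.

Since $C^l_k\subset Z_l\subset B_{l,n+1}$ whenever $n\ge\max(k,M_l)$, we obtain for every $l$
$$U\cap\operatorname{int}K_l\subset\bigcup_{n\ge M_l}D_n(W_l).\tag{5}$$

**Step 4: reading off the lemma.** Here we find $G$ for given $q\in W$ and $N$. Choose $W''\in\mathcal W$ with $q\in W''\subset W$, and $N'\ge N$ so large that $d(q,Q\setminus W'')>\frac1{N'}$, i.e. $q\in(W'')'_{N'}$. Then $\pi_Q(q)\in G_{W'',N'}\cap F$. By (3) there is $l$ with $(W_l,N_l)=(W'',N')$ and $\pi_Q(q)\in\operatorname{int}K_l=:G$. By (5), $G\cap U$ is covered by sets $D_{n,i}$ with $q_{n,i}\in W''\subset W$ and $n\ge M_l\ge N'\ge N$. $\square$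

## 6. The glued space and the proof of Theorem B

**Step 5: bumps over $P$.** This step replaces the open sets $D_{n,i}\subset U$ by pieces $L_{n,i}$ of $P\times(0,1]$ as in Section 4.

Since $U$ is an open up-set, up-closures of subsets of $U$ are the same in $U$ and in $X$. Let $V=V_{n,i}\cap U$. By Lemma 3 for $\pi_P$, $V=\uparrow\pi_P(\pi_P^{-1}(V))$. The open sets $E$ with compact closure in $\pi_P^{-1}(V)$ form an upward directed family with union $\pi_P^{-1}(V)$. So $V$ is the directed union of the sets $\uparrow\pi_P(E)$, which are open by (R1). As $D_{n,i}$ lies in a compact subset of $V$, one of them contains it: there is such an $E_{n,i}$ with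
$$D_{n,i}\subset\ \uparrow\pi_P(E_{n,i}).\tag{6}$$
Choose $e_{n,i}\in C_c(P,[0,1])$ with $e_{n,i}=1$ on $E_{n,i}$ and support in $\pi_P^{-1}(V_{n,i}\cap U)$, and put
$$L_{n,i}=\{(p,t)\in P\times(0,1]:t\le e_{n,i}(p)\}.$$
This is closed in $P\times(0,1]$, so it is locally compact and Hausdorff. For $\varepsilon>0$ the set $\{(p,t)\in L_{n,i}:t\ge\varepsilon\}$ is a closed subset of $\operatorname{supp}e_{n,i}\times[\varepsilon,1]$, hence compact. The projection $L_{n,i}\to P$ is open: if $(p,t)$ lies in an open $W\subset L_{n,i}$, then $(p',\min(t,e_{n,i}(p')))$ tends to $(p,t)$ as $p'\to p$, and so lies in $W$ for $p'$ near $p$.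

**Step 6: the topology of the glued space.** This step makes the pieces accumulate at $Q\times(0,1]$ and checks that the result is locally compact and Hausdorff. Let $\bar{\mathbb N}=\mathbb N\cup\{\infty\}$ be the one-point compactification, $Y=Q\times(0,1]\times\bar{\mathbb N}$, and
$$R=\Big(\bigsqcup_{n,i}L_{n,i}\Big)\sqcup\big(Q\times(0,1]\big),$$
with $\kappa:R\to Y$ given by $\kappa(p,t)=(q_{n,i},t,n)$ on $L_{n,i}$ and $\kappa(q,t)=(q,t,\infty)$ on $Q\times(0,1]$. Take as a base of the topology of $R$ the open subsets of the $L_{n,i}$ and the sets $\kappa^{-1}(O)$, $O\subset Y$ open. This is a base, because $\kappa|_{L_{n,i}}$ is continuous, so $\kappa^{-1}(O)$ cuts an open subset of $L_{n,i}$ in an open set. For the same reason the $L_{n,i}$ are open in $R$ and carry their original topology; $Q\times(0,1]$ carries its usual topology; $\kappa$ is continuous. $R$ is second countable, since there are countably many $L_{n,i}$ and $Y$ is second countable.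

*$R$ is Hausdorff.* Points with different $\kappa$-values are separated by $\kappa$. Distinct points with the same $\kappa$-value lie in $\bigsqcup L_{n,i}$, because $\kappa$ is injective on $Q\times(0,1]$ and only this part has last coordinate $\infty$. They are separated in the open subspace $\bigsqcup L_{n,i}$.

*$R$ is locally compact.* For compact $C\subset Q$ and $\varepsilon>0$, we show that $\kappa^{-1}(C\times[\varepsilon,1]\times\bar{\mathbb N})$ is compact. Let it be covered by basic open sets. The compact subset $C\times[\varepsilon,1]$ of $Q\times(0,1]$ is covered by finitely many of those basic sets that have the form $\kappa^{-1}(O_a)$, because the others do not meet $Q\times(0,1]$. Then $\bigcup_aO_a\supset C\times[\varepsilon,1]\times\{\infty\}$, and by compactness $\bigcup_aO_a\supset C\times[\varepsilon,1]\times[n_1,\infty]$ for some $n_1$. What is not yet covered lies in the sets $\{(p,t)\in L_{n,i}:t\ge\varepsilon\}$ with $n<n_1$ and $q_{n,i}\in C$. By (b) these are finitely many, and each is compact by Step 5. So there is a finite subcover. Since $\kappa$ is continuous, every point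 of $R$ has a neighbourhood of this form.

Let $\tilde R=R\sqcup P$, and define $\pi:\tilde R\to X$ by $\pi=\pi_P$ on $P$, $\pi(p,t)=\pi_P(p)$ on $L_{n,i}$, and $\pi(q,t)=\pi_Q(q)$ on $Q\times(0,1]$. The next three steps show that $\pi$ is a resolution of $X$.

**Step 7: continuity.** This step checks that the pieces $L_{n,i}$ converge in $X$ to where they should; property (c) was made for it. On the open pieces $P$ and $L_{n,i}$ continuity is clear. Consider $(q,t)\in Q\times(0,1]$ and $O_m$ with $\pi_Q(q)\in O_m$. The set $\kappa^{-1}(\pi_Q^{-1}(O_m)\times(0,1]\times[m,\infty])$ is a neighbourhood of $(q,t)$. Its points in $Q\times(0,1]$ are mapped into $O_m$. A point $(p,t')\in L_{n,i}$ in it has $n\ge m$ and $\pi_Q(q_{n,i})\in O_m$, so $V_{n,i}\subset O_m$ by (c). As $e_{n,i}(p)\ge t'>0$, we have $\pi_P(p)\in V_{n,i}\subset O_m$.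

**Step 8: condition (R1).** This is where the Covering Lemma is used. If $W$ is open in $P$ or in some $L_{n,i}$, then $\pi(W)=\pi_P(W_1)$ with $W_1\subset P$ open (Step 5), so $\uparrow\pi(W)$ is open in $U$, hence in $X$. Now let $W\subset\tilde R$ be any open set, $w\in W$ and $y\ge\pi(w)$. We must show that $\uparrow\pi(W)$ is a neighbourhood of $y$. If $w$ lies in $P$ or some $L_{n,i}$, intersect $W$ with this open piece and use the first remark. So let $w=(q,t)\in Q\times(0,1]$. By definition of the topology,
$$W\supset\kappa^{-1}(W_0\times T\times[N,\infty])$$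
for some open $W_0\ni q$ in $Q$, some open $T\ni t$ in $(0,1]$, and some $N$. Take $G$ from Lemma 4 for $(q,W_0,N)$. If $n\ge N$ and $q_{n,i}\in W_0$, then $E_{n,i}\times\{t\}\subset L_{n,i}\cap W$, because $e_{n,i}=1$ on $E_{n,i}$. So by (6), $\uparrow\pi(W)\supset\uparrow\pi_P(E_{n,i})\supset D_{n,i}$. Hence $G\cap U\subset\uparrow\pi(W)$.

Also $W_0\times\{t\}\subset W$. By (R1) for $\pi_Q$ there is an open $G'\subset X$ with $G'\cap F=\uparrow_F\pi_Q(W_0)\subset\uparrow\pi(W)$. The open set $G\cap G'$ contains $\pi_Q(q)=\pi(w)$, hence it contains $y$. Its part in $U$ lies in $G\cap U$, its part in $F$ lies in $G'\cap F$, so $G\cap G'\subset\uparrow\pi(W)$.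

**Step 9: condition (R2).** This step only splits an open set into its two parts. If $V\not\subset V'$, then $V\cap U\not\subset V'\cap U$ or $V\cap F\not\subset V'\cap F$. Apply (R2) for $\pi_P$ in the first case and for $\pi_Q$ in the second; $\pi(\tilde R)$ contains both $\pi_P(P)$ and $\pi_Q(Q)$. (If $Q\times(0,1]=\emptyset$, then $Q=\emptyset$, so $F=\emptyset$ by (R2) for $\pi_Q$.) This proves Theorem B. $\blacksquare$

## 7. Toeplitz algebras whose ideals sit in the coefficients

To get from a resolution $P\to X$ to an algebra we start with $C_0(P)$, which has too many ideals, and enlarge it so that exactly those ideals survive that come from open sets of $X$. The tool is the Toeplitz algebra of a correspondence.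

**Definition (correspondence, Toeplitz algebra).** A separable correspondence over $D$ is a separable right Hilbert $D$-module $H$ with a $*$-homomorphism $D\to\mathcal L(H)$ (the left action). A Toeplitz representation of $H$ in a $C^*$-algebra is a pair $(\psi,\rho)$, with $\rho$ a $*$-homomorphism on $D$ and $\psi$ linear on $H$, such that
$$\psi(\xi)^*\psi(\eta)=\rho(\langle\xi,\eta\rangle),\qquad\rho(a)\psi(\xi)=\psi(a\xi).$$
$\mathcal T_H$ is the universal $C^*$-algebra for these relations, generated by the image of $D$ and by elements $T_\xi$, $\xi\in H$.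

Automatically $\psi(\xi)\rho(a)=\psi(\xi a)$: for $z=\psi(\xi)\rho(a)-\psi(\xi a)$, expanding $z^*z$ gives four terms $\pm\rho(a^*\langle\xi,\xi\rangle a)$ that cancel. Also $\|\psi(\xi)\|\le\|\xi\|$, so the universal algebra exists.

For example, let $D=\mathbb C$. For $H=\mathbb C$, $\mathcal T_H$ is the Toeplitz algebra generated by one isometry $T$. It contains the ideal generated by $1-TT^*$, which is isomorphic to $\mathcal K$ and meets $D=\mathbb C1$ only in $0$. For $H=\ell^2$, $\mathcal T_H$ is generated by infinitely many isometries with orthogonal ranges; this is $\mathcal O_\infty$, which is simple. So replacing $H'$ by $H'\otimes\ell^2$ removes ideals that $D$ does not see. Proposition 6 below says this in general.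

*The Fock representation.* Let $\mathcal F(H)=\bigoplus_{n\ge0}H^{\otimes n}$ with interior tensor products over $D$, $H^{\otimes0}=D$ and $H^{\otimes1}=H$. The creation operators $\zeta\mapsto\xi\otimes\zeta$ (on level $0$: $d\mapsto\xi d$) have adjoints $\eta\otimes\zeta\mapsto\langle\xi,\eta\rangle\zeta$ on levels $\ge1$ (on level $1$: $\eta\mapsto\langle\xi,\eta\rangle$) and $0$ on level $0$. With left multiplication by $D$ they form a Toeplitz representation, so they give $\lambda:\mathcal T_H\to\mathcal L(\mathcal F(H))$. It is injective on $D$, as one sees on level $0$. So we may regard $D$ as a subalgebra of $\mathcal T_H$.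

*Words.* For $\xi=\xi_1\otimes\dots\otimes\xi_n$ put $T_\xi=T_{\xi_1}\cdots T_{\xi_n}$. By the relations $T_\xi^*T_\eta=\langle\xi,\eta\rangle$ for elementary tensors, so $T$ extends to an isometric linear map on $H^{\otimes n}$ with the same formula; on $H^{\otimes0}=D$ put $T_d=d$. If $\eta\in H^{\otimes j}$, $\zeta\in H^{\otimes n}$ and $j\le n$, then $T_\eta^*T_\zeta\in T_{H^{\otimes(n-j)}}$, because $T_\eta^*T_{\zeta'\otimes\zeta''}=\langle\eta,\zeta'\rangle T_{\zeta''}=T_{\langle\eta,\zeta'\rangle\zeta''}$ for $\zeta'\in H^{\otimes j}$. So products of elements $T_\xi T_\eta^*$ are again in their closed span. Since $T_\xi=\lim T_\xi u$ along an approximate unit $u$ of $D$, and similarly for $D$ itself,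
$$\mathcal T_H=\overline{\mathrm{span}}\{T_\xi T_\eta^*:\xi\in H^{\otimes m},\ \eta\in H^{\otimes n},\ m,n\ge0\}.\tag{7}$$

*Gauge action.* By universality there is an action $\gamma$ of $\mathbb T$ with $\gamma_z(T_\xi)=zT_\xi$ for $\xi\in H$ and $\gamma_z|_D=\mathrm{id}$. It is pointwise norm-continuous. Put $E(x)=\int_{\mathbb T}\gamma_z(x)\,dz$, a contraction onto the fixed point algebra $\mathcal T_H^\gamma$. If $0\ne x\ge0$, then $E(x)\ne0$: for a state $\omega$ with $\omega(x)>0$ the continuous function $z\mapsto\omega(\gamma_z(x))\ge0$ is positive at $z=1$. Put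
$$B^{(k)}=\overline{\mathrm{span}}\{T_\xi T_\eta^*:\xi,\eta\in H^{\otimes k}\},\qquad B_n=B^{(0)}+\dots+B^{(n)}.$$

**Lemma 5.**

(a) $\theta_{\xi,\eta}\mapsto T_\xi T_\eta^*$ defines an isomorphism $\mathcal K(H^{\otimes k})\cong B^{(k)}$. $B_n$ is a $C^*$-algebra with ideal $B^{(n)}$, and $\mathcal T_H^\gamma=\overline{\bigcup_nB_n}$.

(b) $\lambda$ is injective.

(c) If $(\psi,\rho)$ is a Toeplitz representation on a Hilbert space $\mathcal H$ and $D$ acts faithfully on $M=(\psi(H)\mathcal H)^\perp$, then the induced representation $\psi\times\rho$ of $\mathcal T_H$ is injective.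

*Proof of (a): identify the fixed point algebra.* Let $\xi_i,\eta_i\in H^{\otimes k}$, $i\le s$, and $a=(\langle\xi_i,\xi_j\rangle)$, $b=(\langle\eta_i,\eta_j\rangle)$ in $M_s(D)$. For the rows $x=(T_{\xi_i})$, $y=(T_{\eta_i})$ we have $x^*x=a$, $y^*y=b$. Hence
$$\Big\|\sum_iT_{\xi_i}T_{\eta_i}^*\Big\|^2=\|xy^*\|^2=\|yay^*\|=\|a^{1/2}y^*\|^2=\|a^{1/2}ba^{1/2}\|=\|a^{1/2}b^{1/2}\|^2 .$$
In $\mathcal K(H^{\otimes k})$ the same computation applies to the adjointable maps $D^s\to H^{\otimes k}$, $(d_i)\mapsto\sum\xi_id_i$ and $(d_i)\mapsto\sum\eta_id_i$, and gives $\|\sum\theta_{\xi_i,\eta_i}\|=\|a^{1/2}b^{1/2}\|$. So the map is well defined and isometric. It is $*$-preserving, and it is multiplicative since $\theta_{\xi,\eta}\theta_{\zeta,\omega}=\theta_{\xi\langle\eta,\zeta\rangle,\omega}$ and $T_\xi T_\eta^*T_\zeta T_\omega^*=T_{\xi\langle\eta,\zeta\rangle}T_\omega^*$. Its range is $B^{(k)}$.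

If $\xi,\eta\in H^{\otimes j}$, $\zeta,\omega\in H^{\otimes n}$ and $j\le n$, then $T_\xi T_\eta^*T_\zeta T_\omega^*\in B^{(n)}$. So, inductively, $B^{(n)}$ is an ideal in the $C^*$-algebra generated by $B_{n-1}$ and $B^{(n)}$, and $B_n=B_{n-1}+B^{(n)}$, a $C^*$-algebra plus an ideal, is a $C^*$-algebra. Finally $E$ fixes $T_\xi T_\eta^*$ when $m=n$ in (7) and kills it when $m\ne n$. Applying $E$ to the dense span in (7) gives $\mathcal T_H^\gamma=\overline{\bigcup B_n}$.

*Proof of (b): test on one level at a time.* Let $x=\sum_{k\le n}x_k$ with $x_k\in B^{(k)}$ and $\lambda(x)=0$. Suppose $x_0=\dots=x_{j-1}=0$ is known. For $k>j$, $\lambda(x_k)$ kills $H^{\otimes j}$. On $H^{\otimes j}$, $\lambda(T_\xi T_\eta^*)\zeta=\xi\langle\eta,\zeta\rangle$ for $\xi,\eta\in H^{\otimes j}$, so $\lambda(x_j)$ acts there as the element of $\mathcal K(H^{\otimes j})$ that corresponds to $x_j$ by (a). So $x_j=0$. By induction $x=0$. Thus $\lambda$ is injective, hence isometric, on each $B_n$, and so it is isometric on $\mathcal T_H^\gamma$. As $\lambda\circ\gamma_z=\mathrm{Ad}(\bigoplus_nz^n)\circ\lambda$, the ideal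 $\ker\lambda$ is $\gamma$-invariant. If $0\ne x\in(\ker\lambda)_+$, then $0\ne E(x)\in\ker\lambda\cap\mathcal T_H^\gamma=0$, a contradiction.

*Proof of (c): find a copy of the Fock space in $\mathcal H$.* The closed span of $\psi(H)\mathcal H$ is $\rho(D)$-invariant, since $\rho(a)\psi(\xi)=\psi(a\xi)$; hence so is $M$. Let $\psi_n:H^{\otimes n}\to B(\mathcal H)$ be the induced maps, $\psi_0=\rho$. For $\xi,\eta\in H^{\otimes n}$ and $m,m'\in M$ we have $\langle\psi_n(\xi)m,\psi_n(\eta)m'\rangle=\langle m,\rho(\langle\xi,\eta\rangle)m'\rangle$. For $\xi\in H^{\otimes n}$, $\eta\in H^{\otimes k}$ and $n<k$, the vector $\psi_n(\xi)^*\psi_k(\eta)m'$ lies in $\psi_{k-n}(H^{\otimes(k-n)})\mathcal H$, hence in the closed span of $\psi(H)\mathcal H$, which is orthogonal to $m$; so $\psi_n(\xi)m\perp\psi_k(\eta)m'$. Therefore $\xi\otimes m\mapsto\psi_n(\xi)m$ defines an isometry $v:\mathcal F(H)\otimes_DM\to\mathcal H$. It satisfies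
$$\psi(\xi)v=v(\lambda(T_\xi)\otimes1),\qquad\rho(a)v=v(\lambda(a)\otimes1),\qquad\psi(\xi)^*v=v(\lambda(T_\xi)^*\otimes1).$$
The first two are clear. For the third, if $n\ge1$ then $\psi(\xi)^*\psi_n(\eta\otimes\zeta)m=\psi_{n-1}(\langle\xi,\eta\rangle\zeta)m$, read for $n=1$ as $\psi(\xi)^*\psi(\eta)m=\rho(\langle\xi,\eta\rangle)m$; and $\psi(\xi)^*$ kills $\rho(D)M\subset M$. Hence $(\psi\times\rho)(x)v=v(\lambda(x)\otimes1)$ for all $x\in\mathcal T_H$. If $(\psi\times\rho)(x)=0$, then $\lambda(x)\otimes1=0$, so $\rho(\langle\zeta,\lambda(x)\zeta'\rangle)|_M=0$ for all $\zeta,\zeta'\in\mathcal F(H)$. As $D$ is faithful on $M$, $\lambda(x)=0$, and $x=0$ by (b). $\square$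

Now let $H'$ be a separable correspondence over $D$. Call an ideal $I$ of $D$ *invariant* if $\langle H',IH'\rangle\subset I$. For any ideal $I$, the closed span $H'I$ equals $\{\xi:\langle\xi,\xi\rangle\in I\}$ (if $\langle\xi,\xi\rangle\in I$ and $u$ runs through an approximate unit of $I$, then $\|\xi-\xi u\|^2=\|(1-u)\langle\xi,\xi\rangle(1-u)\|\to0$), and $H'/H'I$ is a Hilbert module over $D/I$. If $I$ is invariant and $a\in I$, then $\langle a\xi,a\xi\rangle=\langle\xi,a^*a\xi\rangle\in I$, so $IH'\subset H'I$, and $D/I$ acts on $H'/H'I$ from the left.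

**Proposition 6.** Let $D$ be separable and nuclear, and $H'$ a separable correspondence over $D$. Suppose that for every invariant ideal $I$ the left action of $D/I$ on $H'/H'I$ is injective. Let $H=H'\otimes\ell^2$. Then $\mathcal T_H$ is separable and nuclear, and $\mathcal I\mapsto\mathcal I\cap D$ is an order isomorphism from the ideals of $\mathcal T_H$ onto the invariant ideals of $D$. The ideal $\mathcal I$ is generated by $\mathcal I\cap D$.

*Proof.*

**Step 1: uniqueness.** We show, assuming only that $D$ acts faithfully on $H'$: a representation $\Psi$ of $\mathcal T_H$ on $\mathcal H$ that is injective on $D$ is injective. Write $H=\bigoplus_kH_k$ with $H_k\cong H'$, $H^{(m)}=\bigoplus_{k\le m}H_k$, and let $\mathcal T^{(m)}\subset\mathcal T_H$ be generated by $D$ and $T_{H^{(m)}}$. Since $\langle H^{(m)},H_{m+1}\rangle=0$, the space $(\Psi(T_{H^{(m)}})\mathcal H)^\perp$ contains $\Psi(T_{H_{m+1}})\mathcal H$. If $d\in D$ acts as $0$ there, then $\Psi(T_{d\xi})=0$ for all $\xi\in H_{m+1}$, so $\Psi(\langle d\xi,d\xi\rangle)=0$, so $d\xi=0$; hence $d=0$. Thus $D$ acts faithfully on $(\Psi(T_{H^{(m)}})\mathcal H)^\perp$,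 and by Lemma 5(c) the composite $\mathcal T_{H^{(m)}}\to\mathcal T^{(m)}\xrightarrow{\Psi}B(\mathcal H)$ is injective. The first map is onto, so $\Psi$ is injective, hence isometric, on $\mathcal T^{(m)}$. As $\bigcup_m\mathcal T^{(m)}$ is dense, $\Psi$ is isometric. This is the use of the factor $\ell^2$: there is always one more copy of $H'$ on which $D$ can be seen.

**Step 2: ideals.** This step matches the ideals of $\mathcal T_H$ with the invariant ideals. Note that an ideal of $D$ is invariant for $H'$ if and only if it is so for $H$, and $H/HI=(H'/H'I)\otimes\ell^2$. If $\mathcal I$ is an ideal of $\mathcal T_H$ and $d\in\mathcal I\cap D$, then $\langle\xi,d\eta\rangle=T_\xi^*dT_\eta\in\mathcal I\cap D$. So $\mathcal I\cap D$ is invariant.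

Let $I$ be invariant, $\mathcal I_I$ the ideal of $\mathcal T_H$ generated by $I$, $\bar D=D/I$ and $\bar H=H/HI$. The quotient maps give a Toeplitz representation of $H$ in $\mathcal T_{\bar H}$, hence a surjection $\mathcal T_H\to\mathcal T_{\bar H}$ killing $\mathcal I_I$. Conversely $T_{\xi a}=T_\xi a\in\mathcal I_I$ for $a\in I$, so $\bar D$ and $\bar H$ have a Toeplitz representation in $\mathcal T_H/\mathcal I_I$, and this gives an inverse map. So $\mathcal T_H/\mathcal I_I\cong\mathcal T_{\bar H}$. As $\bar D\to\mathcal T_{\bar H}$ is injective, $\mathcal I_I\cap D=I$.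

Now let $\mathcal I$ be any ideal and $I=\mathcal I\cap D$. Then $\mathcal I\supset\mathcal I_I$, and $\mathcal I/\mathcal I_I$ meets $\bar D$ trivially: if $d\in D$ lies in $\mathcal I+\mathcal I_I=\mathcal I$, then $d\in I$. So a faithful representation of the quotient of $\mathcal T_{\bar H}$ by $\mathcal I/\mathcal I_I$ is a representation of $\mathcal T_{\bar H}$ that is injective on $\bar D$. By hypothesis $\bar D$ acts faithfully on $H'/H'I$, so Step 1 applies to $\bar H$ and shows $\mathcal I=\mathcal I_I$. Hence $\mathcal I\mapsto\mathcal I\cap D$ and $I\mapsto\mathcal I_I$ are inverse to each other, and both preserve inclusions.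

**Step 3: nuclearity.** We pass from the fixed point algebra to $\mathcal T_H$ by averaging. By Kasparov's stabilization theorem $H^{\otimes k}$ is a complemented submodule of $\ell^2(D)$, so $\mathcal K(H^{\otimes k})$ is isomorphic to a hereditary subalgebra of $D\otimes\mathcal K$. Hence $B^{(k)}$ is nuclear. As $B_n/B^{(n)}$ is a quotient of $B_{n-1}$, inductively all $B_n$ are nuclear, and so is $\mathcal T_H^\gamma=\overline{\bigcup B_n}$. Let $C$ be any $C^*$-algebra and $q:\mathcal T_H\otimes_{\max}C\to\mathcal T_H\otimes_{\min}C$ the canonical map, which is equivariant for $\gamma\otimes\mathrm{id}$. Averaging elementary tensors shows that the fixed point algebra of $\mathcal T_H\otimes_{\max}C$ is the closure of the algebraic tensor product $\mathcal T_H^\gamma\odot C$. The maximal and the minimal norm of the big algebras restrict to $C^*$-norms on $\mathcal T_H^\gamma\odot C$, and these coincide since $\mathcal T_H^\gamma$ is nuclear. So $q$ is isometric on the fixed point algebra. If $0\ne x\in(\ker q)_+$, its average is a nonzero fixed element of $\ker q$, a contradiction. So $q$ is injective,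 and $\mathcal T_H$ is nuclear. Separability is clear. $\square$

## 8. From a resolution to an algebra

This section proves that a sober space $X$ with a resolution $\pi:P\to X$ is amenable. We may assume $X\ne\emptyset$; then $P\ne\emptyset$ by (R2). Let $D=C_0(P)$, and $D_W=C_0(W)$ for open $W\subset P$; these are all the ideals of $D$.

**Step 1: the closure operation on open sets of $P$.** This step describes which open sets of $P$ come from $X$. Put $\Phi(W)=\pi^{-1}(\uparrow\pi(W))$. It is open by (R1), contains $W$, and $\Phi$ preserves unions. Moreover $\Phi(W)=W$ if and only if $W=\pi^{-1}(V)$ for some $V\in\mathcal O(X)$: if $W=\pi^{-1}(V)$ then $\uparrow\pi(W)\subset V$, so $\Phi(W)\subset W$; conversely, if $\Phi(W)=W$, take $V=\uparrow\pi(W)$. By (R2), $V\mapsto\pi^{-1}(V)$ is an isomorphism of ordered sets from $\mathcal O(X)$ onto $\{W:\Phi(W)=W\}$.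

So we want a correspondence over $C_0(P)$ for which $\langle H',D_WH'\rangle$ generates $D_{\Phi(W)}$. For $r\in P$ let
$$S(r)=\{s\in P:\pi(s)\le\pi(r)\}=\pi^{-1}(\overline{\{\pi(r)\}}),$$
a closed set containing $r$. Then
$$S(r)\cap W\ne\emptyset\iff\pi(r)\in\uparrow\pi(W)\iff r\in\Phi(W).\tag{8}$$
As $\Phi(W)$ is open, the set-valued map $S$ is lower semicontinuous. So the value at $r$ of an inner product $\langle\xi,h\eta\rangle$ should be an integral of $h$ over $S(r)$. For the Sierpiński space with $P=\{u,f\}$ discrete, $S(u)=\{u,f\}$ and $S(f)=\{f\}$; the sets with $\Phi(W)=W$ are $\emptyset,\{u\},P$, while $\Phi(\{f\})=P$.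

**Step 2: enough continuous families of measures.** We use the selection theorem of E. Michael, *Continuous selections I*, Ann. Math. 63 (1956): a lower semicontinuous map from a paracompact Hausdorff space to the nonempty closed convex subsets of a Banach space has a continuous selection. The value at one point $r_0$ may be prescribed: replace the set at $r_0$ by the prescribed singleton $\{\mu\}$. The set of points whose value meets an open $\mathcal U$ is then unchanged if $\mu\in\mathcal U$, and loses at most the closed point $r_0$ if $\mu\notin\mathcal U$, so lower semicontinuity persists.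

**Lemma 7.** There is a countable set $\Theta$ of positive contractions $\theta:C_0(P)\to C_b(P)$, $\theta(f)(r)=\int f\,d\mu^\theta_r$ with $\operatorname{supp}\mu^\theta_r\subset S(r)$, such that for all open $W\subset P$
$$\Phi(W)=\{r:\mu^\theta_r(W)>0\text{ for some }\theta\in\Theta\}.$$

*Proof.* Let $M$ be the set of positive measures on $P$ of mass at most $1$. It is convex, and compact and metrizable in the weak$^*$ topology. Let $(f_k)$ be dense in the unit ball of the real functions in $C_0(P)$. The affine map $\mu\mapsto(2^{-k}\mu(f_k))_k$ into $\ell^2$ is continuous and injective on the compact space $M$, hence a homeomorphism onto its image. Let $M(r)=\{\mu\in M:\operatorname{supp}\mu\subset S(r)\}$. This is a nonempty compact convex set. Its extreme points are among $0$ and the $\delta_s$, $s\in S(r)$: a nonzero extreme point has mass $1$, since otherwise it lies strictly between $0$ and its normalization, and a probability measure that takes a value strictly between $0$ and $1$ on some Borel set is a proper convex combination of its normalized restrictions to this set and its complement.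

The map $r\mapsto M(r)$ is lower semicontinuous. Suppose the open set $\mathcal U\subset M$ meets $M(r_0)$. By Krein–Milman, $\mathcal U$ contains a finite sum $\sum\lambda_k\delta_{s_k}$ with $s_k\in S(r_0)$, $\lambda_k\ge0$ and $\sum\lambda_k\le1$. There are open neighbourhoods $N_k$ of $s_k$ with $\sum\lambda_k\delta_{s'_k}\in\mathcal U$ whenever $s_k'\in N_k$. As $S$ is lower semicontinuous, $S(r)\cap N_k\neq\emptyset$ for all $k$ and all $r$ near $r_0$. So $M(r)\cap\mathcal U\ne\emptyset$ for $r$ near $r_0$.

By Michael's theorem, for every $s_0\in S(r_0)$ there is a continuous $r\mapsto\mu_r\in M(r)$ with $\mu_{r_0}=\delta_{s_0}$. Given $r_0\in\Phi(W)$, pick $s_0\in S(r_0)\cap W$ by (8) and $f\in C_c(W)_+$ with $f(s_0)>0$. Then $\{r:\int f\,d\mu_r>0\}$ is an open neighbourhood of $r_0$ on which $\mu_r(W)>0$. By the Lindelöf property, countably many selections suffice for a given $W$, so countably many suffice for all $W$ in a countable base. They then suffice for all open $W$, since $\Phi$ preserves unions. Conversely, if $\mu_r(W)>0$, then $S(r)\cap W\ne\emptyset$, so $r\in\Phi(W)$. $\square$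

**Step 3: the correspondence.** This step turns the measures into inner products. Let $H_\theta$ be obtained from $D\odot D$ by separation and completion for
$$\Big\langle\sum_if_i\otimes g_i,\sum_jf'_j\otimes g'_j\Big\rangle(r)=\int\overline{\sum_if_i\,g_i(r)}\ \sum_jf'_j\,g'_j(r)\,d\mu^\theta_r,$$
with $h(f\otimes g)=hf\otimes g$ and $(f\otimes g)d=f\otimes gd$. The form takes values in $D$, since $\langle f\otimes g,f'\otimes g'\rangle=\bar gg'\,\theta(\bar ff')$ with $\theta(\bar ff')\in C_b(P)$; it is positive; and $\langle h\xi,h\xi\rangle\le\|h\|^2\langle\xi,\xi\rangle$ and $\langle h\xi,\eta\rangle=\langle\xi,\bar h\eta\rangle$. So $H_\theta$ is a separable correspondence. Let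
$$H'=D\oplus\bigoplus_{\theta\in\Theta}H_\theta,$$
where $D$ is the identity correspondence (left multiplication, $\langle a,b\rangle=a^*b$).

**Step 4: the invariant ideals.** Here we check that the correspondence does what it was built for. For $h\in D_W$, $\langle f\otimes g,h(f'\otimes g')\rangle(r)=\overline{g(r)}g'(r)\int\bar fhf'\,d\mu^\theta_r$. So all elements of $\langle H_\theta,D_WH_\theta\rangle$ vanish at $r$ if and only if $\mu^\theta_r(W)=0$. The set $\langle D,D_WD\rangle$ generates $D_W\subset D_{\Phi(W)}$. By Lemma 7, the closed ideal generated by $\langle H',D_WH'\rangle$ is $D_{\Phi(W)}$. The invariant ideals are therefore exactly the $D_W$ with $\Phi(W)=W$, i.e. the $D_{\pi^{-1}(V)}$, $V\in\mathcal O(X)$. For invariant $I$, $D/I$ acts faithfully on the summand $D/I$ of $H'/H'I$.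

**Step 5: the algebra.** We assemble. By Proposition 6, $A=\mathcal T_{H'\otimes\ell^2}$ is separable and nuclear, and its ideal lattice, i.e. $\mathcal O(\mathrm{Prim}(A))$, is isomorphic to $\{\pi^{-1}(V):V\in\mathcal O(X)\}\cong\mathcal O(X)$. Both $\mathrm{Prim}(A)$ and $X$ are sober, and a sober space is determined by its lattice of open sets. Hence $\mathrm{Prim}(A)\cong X$. This proves the implication "has a resolution $\Rightarrow$ amenable" of Theorem A. $\blacksquare$

## 9. Threads: resolutions of inductive limits

For the other implication we need a resolution of $\mathrm{Prim}(A)$ for every separable nuclear $A$. If $\mathrm{Prim}(A)$ is Hausdorff, the identity will do. The next proposition handles limits of such algebras, and Section 10 reduces the general case to them.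

Look first at $\mathcal K+\mathbb C1$ as the limit of $C_n=M_n\oplus\mathbb C$ with $\gamma_n(a,\lambda)=(a\oplus\lambda,\lambda)$; the map $C_n\to\mathcal K+\mathbb C1$ is $(a,\lambda)\mapsto a+\lambda(1-p_n)$, with $p_n$ the unit of $M_n$. Let $u_n,f_n\in\mathrm{Prim}(C_n)$ be the kernels of the projections to $M_n$ and to $\mathbb C$. Then $\gamma_n^{-1}(u_{n+1})=0$ lies in both $u_n$ and $f_n$, while $\gamma_n^{-1}(f_{n+1})=f_n$. Consider the sequences $(x_n)_{n\ge1}$ with $x_n\in\mathrm{Prim}(C_n)$ and $x_n\supset\gamma_n^{-1}(x_{n+1})$. Such a sequence is constantly of type $f$, or it is of type $f$ up to some index (possibly never) and of type $u$ from then on. In the product topology they form a copy of $\mathbb N\cup\{\infty\}$, with the all-$f$ sequence as $\infty$. Mapping $\infty$ to $f$ and the rest to $u$ is one of the resolutions of the Sierpiński space from Section 3. The general construction is the same.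

**Proposition 8.** Let $C\ne0$ be the inductive limit of $C_1\xrightarrow{\gamma_1}C_2\xrightarrow{\gamma_2}\cdots$ with each $C_n$ separable and $Y_n=\mathrm{Prim}(C_n)$ Hausdorff. Then $\mathrm{Prim}(C)$ has a resolution.

*Proof.* Write $\gamma_{n,k}:C_n\to C_k$ and $\gamma_{n,\infty}:C_n\to C$ for the canonical maps. For an ideal $J$ of $C$ put $J_n=\gamma_{n,\infty}^{-1}(J)$; then $J=\overline{\bigcup_n\gamma_{n,\infty}(J_n)}$. For open $O\subset Y_n$ let $C_n(O)$ be the ideal with $\widehat{C_n(O)}=O$. The spaces $Y_n$ are l.c., Hausdorff and second countable.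

**Step 1: the relations between $Y_{n+1}$ and $Y_n$.** This step shows that these relations are closed, "open" and "proper". For $y\in Y_{n+1}$ let $S_n(y)=\{x\in Y_n:\gamma_n^{-1}(y)\subset x\}$, a closed, possibly empty set. Then $\gamma_n^{-1}(y)=\bigcap S_n(y)=C_n(Y_n\setminus S_n(y))$ (the empty intersection is $C_n$). As $C_n/\gamma_n^{-1}(y)$ embeds into $C_{n+1}/y$, (P3) gives
$$\|\gamma_n(c)+y\|=\sup_{x\in S_n(y)}\|c+x\|\qquad(c\in C_n;\ \sup\emptyset=0).\tag{9}$$

* (i) For open $O\subset Y_n$ the set $\{y:S_n(y)\cap O\ne\emptyset\}=\{y:\gamma_n(C_n(O))\not\subset y\}$ is open. The equality holds because $C_n(O)\subset\gamma_n^{-1}(y)$ if and only if $O\cap S_n(y)=\emptyset$.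
* (ii) $\{(x,y):x\in S_n(y)\}$ is closed in $Y_n\times Y_{n+1}$. If $x\notin S_n(y)$, pick $c\in\gamma_n^{-1}(y)$ with $\|c+x\|>1$. By (9) the set $\{x':\|c+x'\|>1\}\times\{y':\|\gamma_n(c)+y'\|<1\}$, which contains $(x,y)$, misses the given set. It is open: the first factor by lower semicontinuity, the second because $\{y':\|\gamma_n(c)+y'\|\ge1\}$ is compact, hence closed in the Hausdorff space $Y_{n+1}$.
* (iii) If $Z\subset Y_n$ is compact, then $\{y:S_n(y)\cap Z\neq\emptyset\}$ is contained in a compact set. For $x\in Z$ there is $c_x\in(C_n)_+$ with $\|c_x+x'\|>1$ for $x'$ near $x$. A sum $c$ of finitely many $c_x$ satisfies $\|c+x'\|\ge1$ for all $x'\in Z$. By (9) the set lies in the compact set $\{y:\|\gamma_n(c)+y\|\ge1\}$.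

**Step 2: the space of threads.** Here we define $P$. Let
$$P_m=\Big\{(x_n)_{n\ge m}\in\prod_{n\ge m}Y_n:\ x_n\in S_n(x_{n+1})\ \text{for all }n\ge m\Big\},\qquad P=\bigsqcup_mP_m .$$
By (ii), $P_m$ is closed in the product. If $Z\subset Y_m$ is compact, then (iii), applied again and again, gives compact $Z_n\subset Y_n$ with $x_n\in Z_n$ for all $n\ge m$ and all $x\in P_m$ with $x_m\in Z$. So $\{x\in P_m:x_m\in Z\}$ is a closed subset of the compact space $\prod Z_n$, hence compact. So $P$ is l.c., Hausdorff and second countable.

**Step 3: the map.** This step attaches a primitive ideal of $C$ to each thread. Let $x\in P_m$. Since $\gamma_k^{-1}(x_{k+1})\subset x_k$, the ideals $\gamma_{n,k}^{-1}(x_k)$ of $C_n$ decrease as $k\ge n$ grows. For $n\ge m$ put $I_n=\bigcap_{k\ge n}\gamma_{n,k}^{-1}(x_k)$. Then $\gamma_n^{-1}(I_{n+1})=\bigcap_{k\ge n+1}\gamma_{n,k}^{-1}(x_k)=I_n$, so the maps $C_n/I_n\to C_{n+1}/I_{n+1}$ are injective. Let $I(x)$ be the kernel of $C\to\varinjlim C_n/I_n$. By injectivity $I(x)_n=I_n$ for $n\ge m$, so $I(x)=\overline{\bigcup_{n\ge m}\gamma_{n,\infty}(I_n)}$. It is proper, because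 $I_m\subset x_m\ne C_m$. It depends only on the tail of $x$. For an ideal $J$ of $C$,
$$J\not\subset I(x)\iff J_k\not\subset x_k\text{ for some }k\ge m\iff J_k\not\subset x_k\text{ for all large }k.\tag{10}$$
Indeed, if $J\not\subset I(x)$, then $J_n\not\subset I_n$ for some $n\ge m$. Pick $c\in J_n\setminus I_n$. Since the ideals $\gamma_{n,k}^{-1}(x_k)$ decrease, $\gamma_{n,k}(c)\notin x_k$ for all large $k$, and $\gamma_{n,k}(c)\in J_k$. Conversely, if $J_k\not\subset x_k$ for some $k\ge m$, then $J_k\not\subset I_k=I(x)_k$, so $J\not\subset I(x)$.

By (10), $I(x)$ is prime: if $J,J'\not\subset I(x)$, then $J_k,J'_k\not\subset x_k$ for large $k$, so $(J\cap J')_k=J_k\cap J'_k\not\subset x_k$ because $x_k$ is prime, and $J\cap J'\not\subset I(x)$. By (P4), $I(x)$ is primitive. Put $\pi(x)=I(x)$. By (10), $\pi^{-1}(\hat J)\cap P_m=\bigcup_{k\ge m}\{x:x_k\in\hat J_k\}$, where $\hat J_k=\{y\in Y_k:J_k\not\subset y\}$. This is open, so $\pi$ is continuous.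

**Step 4: threads below a given primitive ideal.** This is the key claim, from which both (R1) and (R2) follow. *Let $p\in\mathrm{Prim}(C)$, $p_n=\gamma_{n,\infty}^{-1}(p)$ and $F_n=\{y\in Y_n:p_n\subset y\}$. If $O\subset Y_N$ is open and $O\cap F_N\ne\emptyset$, there is $(x_n)_{n\ge N}\in P_N$ with $x_N\in O$ and $x_n\in F_n$ for all $n\ge N$. For it, $\pi(x)\supset p$, i.e. $\pi(x)\le p$.*

The last sentence: $x_k\supset p_k$ gives $I_n\supset\bigcap_k\gamma_{n,k}^{-1}(p_k)=p_n$ for $n\ge N$, hence $\pi(x)\supset p$. For existence, note that
$$p_n=\gamma_n^{-1}(p_{n+1})=\bigcap_{y\in F_{n+1}}\gamma_n^{-1}(y)=\bigcap_{y\in F_{n+1}}\bigcap S_n(y),\qquad\text{so}\qquad F_n=\overline{\bigcup_{y\in F_{n+1}}S_n(y)}.$$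
Let $O_N$ be open with compact closure contained in $O$ and $O_N\cap F_N\ne\emptyset$. Let $O_{n+1}=\{y\in Y_{n+1}:S_n(y)\cap O_n\ne\emptyset\}$, which is open by (i). Inductively $O_n\cap F_n\ne\emptyset$ for $n\ge N$: the open set $O_n$ meets the closure $F_n$, so it meets $S_n(y)$ for some $y\in F_{n+1}$, and then $y\in O_{n+1}\cap F_{n+1}$. For $k\ge N$ start with $y_k\in O_k\cap F_k$ and choose $y_n\in S_n(y_{n+1})\cap O_n$ for $n=k-1,\dots,N$; then $y_n\in F_n$. So the sets
$$Z_k=\{(x_n)_{N\le n\le k}:x_n\in F_n,\ x_n\in S_n(x_{n+1})\text{ for }n<k,\ x_N\in\overline{O_N}\}$$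
are nonempty, and by (ii) and (iii) they are compact. Their inverse limit under truncation is nonempty, and an element of it is the required thread.

**Step 5: condition (R1).** We compute $\uparrow\pi(W)$ for basic sets; this suffices, since $\uparrow\pi(\cdot)$ preserves unions. Let $W=\{x\in P_m:x_n\in O_n,\ m\le n\le N\}$ with $O_n\subset Y_n$ open. Let $O'_m=O_m$ and $O'_{n+1}=O_{n+1}\cap\{y:S_n(y)\cap O'_n\ne\emptyset\}$; these are open by (i). Let $J$ be the ideal of $C$ generated by $\gamma_{N,\infty}(C_N(O'_N))$. We show $\uparrow\pi(W)=\hat J$. If $x\in W$, then inductively $x_n\in O_n'$ for $m\le n\le N$, so $J_N\supset C_N(O'_N)\not\subset x_N$, and $\pi(x)\in\hat J$ by (10). As $\hat J$ is an up-set, $\uparrow\pi(W)\subset\hat J$. Conversely let $p\in\hat J$. Then $C_N(O'_N)\not\subset p_N$, so $O'_N\cap F_N\ne\emptyset$. Step 4 gives $(x_n)_{n\ge N}\in P_N$ with $x_N\in O'_N$ and associated ideal containing $p$. Extend it downwards by choosing $x_n\in S_n(x_{n+1})\cap O'_n$ for $n=N-1,\dots,m$; this gives $x\in W$. As $I(x)$ depends only on the tail, $\pi(x)\le p$, so $p\in\uparrow\pi(W)$.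

**Step 6: condition (R2).** This is again Step 4. Let $p\in\hat J\setminus\hat J'$. Then $J'\subset p$, and $J_N\not\subset p_N$ for some $N$, so $\hat J_N\cap F_N\ne\emptyset$, since otherwise $J_N\subset\bigcap F_N=p_N$. Step 4 with $O=\hat J_N$ gives $x\in P_N$ with $x_N\in\hat J_N$ and $\pi(x)\supset p\supset J'$. By (10), $\pi(x)\in\hat J\setminus\hat J'$. $\square$

## 10. An algebra that shrinks to zero, and the second half of Theorem A

Which nuclear algebras are such limits? We use the following theorem of E. Kirchberg and M. Rørdam, *Purely infinite $C^*$-algebras: ideal-preserving zero homotopies*, GAFA 15 (2005) 377–415, which we call [KR]. Let $C$ be separable, nuclear and $\mathcal O_\infty$-absorbing, with a pointwise norm-continuous path $(\Psi_t)_{t\in[0,1]}$ of $*$-endomorphisms such that $\Psi_0=0$, $\Psi_1=\mathrm{id}$, and $\Psi_t(I)\subset I$ for all ideals $I$ and all $t$. Then $C$ is the inductive limit of a sequence of algebras $C_0(\Gamma,v)\otimes M_k$, with $\Gamma$ a finite connected graph and $v$ a vertex, where $C_0(\Gamma,v)$ consists of the functions vanishing at $v$.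 We need only that the building blocks are separable with Hausdorff primitive ideal space.

An arbitrary $A$ has no such path. The plan is to tensor $A$ with an algebra $N_0$ that has one, to resolve the product space, and to project to $\mathrm{Prim}(A)$. The usual cone $C_0((0,1])$ will not serve as $N_0$: if a path as in [KR] exists on $C_0((0,1])$, then for each $x$ the ideal of functions vanishing at $x$ is preserved. So $f\mapsto\Psi_t(f)(x)$ factors through $f\mapsto f(x)$, and $\Psi_t(f)(x)=\epsilon_t(x)f(x)$ with $\epsilon_t(x)\in\{0,1\}$; continuity in $t$ makes $\epsilon_t(x)$ constant in $t$, which contradicts $\Psi_0=0$, $\Psi_1=\mathrm{id}$. Moving the points of $(0,1]$ towards $0$ must be allowed to preserve ideals, so only the ideals $C_0((a,1])$ should survive. The space wanted is thus $X_0$ of Section 3, and the method of Section 8 suggests the algebra: over $r$ use the uniform measure on $S(r)=(0,r]$.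

**Lemma 9.** There is a separable nuclear $N_0\ne0$ with a pointwise norm-continuous path $(\varphi_t)_{t\in[0,1]}$ of endomorphisms such that $\varphi_0=0$, $\varphi_1=\mathrm{id}$ and $\varphi_t(I)\subset I$ for all ideals $I$ and all $t$.

*Proof.*

**Step 1: the algebra.** We choose the correspondence and compute the ideals. Let $D=C_0((0,1])$ and $H'=C_0((0,1],L^2((0,1]))$ with pointwise right action and inner product, and left action
$$(f\xi)(r)(s)=f(rs)\,\xi(r)(s).$$
As $f$ is uniformly continuous, multiplication by $f(r\,\cdot)$ depends norm-continuously on $r$, so $f\xi\in H'$. Let $W\neq\emptyset$ be open in $(0,1]$. All elements $\langle\xi,f\eta\rangle(r)=\int\overline{\xi(r)(s)}f(rs)\eta(r)(s)\,ds$ with $f\in C_0(W)$ vanish if and only if $\{s\in(0,1]:rs\in W\}$ is a null set, i.e. if $W\cap(0,r]$ is null. A nonempty relatively open subset of $(0,r]$ has positive measure. So the closed ideal generated by $\langle H',C_0(W)H'\rangle$ is $C_0(\{r:W\cap(0,r]\ne\emptyset\})=C_0((\inf W,1])$; here $\inf W\notin W$ because $W$ is open in $(0,1]$. Hence the invariant ideals are the $C_0((a,1])$,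 $a\in[0,1]$. The quotient $C_0((0,a])$ acts faithfully on $H'/H'C_0((a,1])=C_0((0,a],L^2((0,1]))$: if $f(rs)=0$ for all $r\le a$ and almost all $s$, then $f=0$ on $(0,a]$. By Proposition 6, $N_0=\mathcal T_{H'\otimes\ell^2}\neq0$ is separable and nuclear, and its ideals are the ideals $I_a$ generated by $C_0((a,1])$.

**Step 2: the path.** We let $t$ act by scaling. For $t\in[0,1]$ put $(\sigma_tf)(r)=f(tr)$ and $(\sigma_t\xi)(r)=\xi(tr)$, with value $0$ at $0$, and the same componentwise on $H'\otimes\ell^2$. Then
$$\sigma_t(f\xi)(r)(s)=f(trs)\,\xi(tr)(s)=(\sigma_t(f)\sigma_t(\xi))(r)(s),\qquad\langle\sigma_t\xi,\sigma_t\eta\rangle=\sigma_t\langle\xi,\eta\rangle.$$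
So $\xi\mapsto T_{\sigma_t\xi}$ and $\sigma_t$ form a Toeplitz representation, and by universality there are endomorphisms $\varphi_t$ of $N_0$ extending $\sigma_t$. The functions $t\mapsto\sigma_tf$ and $t\mapsto\sigma_t\xi$ are norm-continuous by uniform continuity; as the $\varphi_t$ are contractive and $N_0$ is generated by $D$ and the $T_\xi$, the path is pointwise norm-continuous. Clearly $\varphi_1=\mathrm{id}$ and $\varphi_0=0$. If $f\in C_0((a,1])$ and $f(tr)\ne0$, then $r\ge tr>a$; so $\sigma_t(C_0((a,1]))\subset C_0((a,1])$ and $\varphi_t(I_a)\subset I_a$. $\square$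

*Proof of Theorem A, "amenable $\Rightarrow$ has a resolution".* Let $A$ be separable and nuclear. If $A=0$, the empty map is a resolution. Let $A\ne0$.

**Step 1: a limit algebra over $A$.** This step makes [KR] applicable. Put $C=N_0\otimes M$ with $M=\mathcal O_2\otimes\mathcal O_\infty\otimes\mathcal K\otimes A$. As $\mathcal O_\infty\otimes\mathcal O_\infty\cong\mathcal O_\infty$, $C$ is $\mathcal O_\infty$-absorbing (it is also stable, and $\mathcal O_2$-absorbing as $\mathcal O_2\otimes\mathcal O_2\cong\mathcal O_2$), and it is separable and nuclear. By (P5), $\mathrm{Prim}(C)=\mathrm{Prim}(N_0)\times\mathrm{Prim}(M)$, and $\mathrm{Prim}(M)\cong\mathrm{Prim}(A)$ since the other factors are simple and nuclear. The open rectangle $\hat J\times\hat J'$ corresponds to the ideal $J\otimes J'$: for $(p,q)\in\mathrm{Prim}(N_0)\times\mathrm{Prim}(M)$, the image of $J\otimes J'$ in $N_0/p\otimes M/q$ is nonzero exactly when $J\not\subset p$ and $J'\not\subset q$. Open sets are unions of open rectangles, so every ideal of $C$ is the closed sum of ideals $I_a\otimes I'$. Therefore $\varphi_t\otimes\mathrm{id}_M$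 maps every ideal into itself. It is a pointwise norm-continuous path of endomorphisms from $0$ to $\mathrm{id}_C$. By [KR], $C$ is an inductive limit as in Proposition 8, with $\mathrm{Prim}(C_0(\Gamma,v)\otimes M_k)=\Gamma\setminus\{v\}$ Hausdorff. So there is a resolution $\pi:P\to\mathrm{Prim}(C)\cong\mathrm{Prim}(N_0)\times\mathrm{Prim}(A)$.

**Step 2: projecting.** This step shows that resolutions can be pushed to the factor $\mathrm{Prim}(A)$. Let $\varpi$ be the projection to $\mathrm{Prim}(A)$; it is continuous, open, and surjective because $\mathrm{Prim}(N_0)\ne\emptyset$. For open $W\subset P$, the set $\varpi(\uparrow\pi(W))$ is open, hence an up-set, and it contains $\varpi\pi(W)$; so it contains $\uparrow\varpi\pi(W)$. It is also contained in $\uparrow\varpi\pi(W)$, since $\varpi$ preserves $\le$. Thus $\uparrow\varpi\pi(W)=\varpi(\uparrow\pi(W))$ is open, which is (R1). If $V\not\subset V'$ are open in $\mathrm{Prim}(A)$, then $\varpi^{-1}(V)\not\subset\varpi^{-1}(V')$ by surjectivity, so $\pi(P)$ meets $\varpi^{-1}(V)\setminus\varpi^{-1}(V')$, and $\varpi\pi(P)$ meets $V\setminus V'$. So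 $\varpi\pi$ is a resolution of $\mathrm{Prim}(A)$. $\blacksquare$

Theorems A and B are proved, and with them Theorem 1.

## 11. Automatic sobriety, transfinite gluing, and extensions

The theorem can be sharpened and iterated.

**Theorem 10.** Let $X$ be second countable and $U\subset X$ open. Then $X$ is amenable if and only if $X$ is locally compact and both $U$ and $X\setminus U$ are amenable. Sobriety is automatic; local compactness cannot be omitted.

*Proof.* If $X=\mathrm{Prim}(A)$, then $X$ is l.c., and its open and closed subspaces are the primitive ideal spaces of ideals and quotients of $A$, which are nuclear.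

Conversely, by Theorem 1 it is enough to see that $X$ is sober. Let $Z\ne\emptyset$ be irreducible and closed. If $Z\cap U\ne\emptyset$, then $Z\cap U$ is irreducible, closed in $U$, and dense in $Z$. As $U$ is sober, $Z\cap U$ is the closure in $U$ of a point, and the closure of this point in $X$ is $Z$. Otherwise $Z\subset X\setminus U$, which is closed in $X$ and sober. For uniqueness, two points of $U$, or two points of $X\setminus U$, with equal closures in $X$ coincide, since $U$ and $X\setminus U$ are $T_0$. A point $x\in U$ and a point $y\notin U$ have different closures because $\overline{\{y\}}\subset X\setminus U$.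

Local compactness is needed. Let $X=\{(0,0)\}\cup\{(x,y):x>0\}\subset\mathbb R^2$ and $U=\{x>0\}$. Both $U$ and $X\setminus U$ are primitive ideal spaces of commutative algebras. But $X$ is not l.c. at $(0,0)$: every neighbourhood of this point contains a sequence which converges in $\mathbb R^2$ to some $(0,y)$ with $y\ne0$, and which thus has no limit point in $X$. By (P2), $X$ is not a primitive ideal space. $\square$

**Theorem 11.** For an l.c. sober space $X$ the following are equivalent:

1. $X$ is amenable;
2. every nonempty closed $F\subset X$ contains a nonempty relatively open subset which is amenable;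
3. there is an increasing family of open sets $(U_\alpha)_{\alpha\le\beta}$ indexed by ordinals, with $U_0=\emptyset$, $U_\beta=X$, $U_\lambda=\bigcup_{\alpha<\lambda}U_\alpha$ for limit ordinals $\lambda$, and all $U_{\alpha+1}\setminus U_\alpha$ amenable.

*Proof.* For (1)$\Rightarrow$(3) take $\beta=1$.

(3)$\Rightarrow$(2). For closed $F\ne\emptyset$ take the least $\alpha$ with $F\cap U_\alpha\ne\emptyset$. It is neither $0$ nor a limit, so $\alpha=\alpha'+1$ and $F\cap U_{\alpha'}=\emptyset$. The set $F\cap U_\alpha$ is relatively open in $F$ and closed in the amenable space $U_\alpha\setminus U_{\alpha'}$, hence amenable.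

(2)$\Rightarrow$(1). First, *a union of amenable open subsets of $X$ is amenable*. By Lindelöf it is a countable union $\bigcup U_n$. By Theorem A there are resolutions $\pi_n:P_n\to U_n$. Then $\bigsqcup P_n\to\bigcup U_n$ is a resolution: (R1) holds because each $U_n$ is an open up-set, and (R2) holds because $V\not\subset V'$ implies $V\cap U_n\not\subset V'\cap U_n$ for some $n$. Open subspaces of sober spaces are sober, so Theorem A applies. Hence there is a largest amenable open subset $U$ of $X$. Suppose $U\ne X$. By (2) for $F=X\setminus U$ there is an open $V\subset X$ with $V\setminus U$ nonempty and amenable. Then $U\cup V$ is l.c. and sober, and its open subset $U$ and the complement $(U\cup V)\setminus U=V\setminus U$ are amenable. By Theorem 1, $U\cup V$ is amenable, which contradicts the maximality of $U$. $\square$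

**Corollary 12.** Every l.c. sober space in which each nonempty closed subset contains a nonempty relatively open Hausdorff subset is the primitive ideal space of a separable nuclear $C^*$-algebra.

*Proof.* Such a subset $Y$ is open in a closed subspace, so it is l.c.; it is Hausdorff, so $Y=\mathrm{Prim}(C_0(Y))$. Apply Theorem 11. $\square$

Finally we return to the extensions of Section 2. They do exist once $J$ and $B$ are stable and $\mathcal O_2$-absorbing; but we obtain them from Theorem 1, and not the other way round. The proof uses Kirchberg's $\mathcal O_2$-stable classification, for which see J. Gabe, *A new proof of Kirchberg's $\mathcal O_2$-stable classification*, J. reine angew. Math. 761 (2020): every homeomorphism between the primitive ideal spaces of two separable nuclear stable $\mathcal O_2$-absorbing algebras is induced by an isomorphism.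

**Corollary 13.** Let $X$ be l.c. sober, $U\subset X$ open, and let $J,B$ be separable, nuclear, stable, $\mathcal O_2$-absorbing with $\mathrm{Prim}(J)\cong U$ and $\mathrm{Prim}(B)\cong X\setminus U$. Then there is an extension $0\to J\to A\to B\to0$ with $A$ separable and nuclear and $\mathrm{Prim}(A)\cong X$, inducing the given identifications of $U$ and $X\setminus U$.

*Proof.* By Theorem 1 there is a separable nuclear $A_0$ with $\mathrm{Prim}(A_0)\cong X$. Put $A=A_0\otimes\mathcal O_2\otimes\mathcal K$; by (P5), $\mathrm{Prim}(A)\cong X$. The ideal of $A$ over $U$ and the corresponding quotient are an ideal and a quotient of $A_0$, tensored with $\mathcal O_2\otimes\mathcal K$. So they are separable, nuclear, stable and $\mathcal O_2$-absorbing, and their primitive ideal spaces are $U$ and $X\setminus U$. By the classification theorem they are isomorphic to $J$ and $B$, compatibly with the identifications. $\square$
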